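\title{Critical dimensions for polyharmonic problems in the ball:\\ a proof of the Pucci--Serrin conjecture}

\begin{abstract}
We study radial solutions of $(-\Delta)^m u=\lambda u+|u|^{s-1}u$ in the unit ball of $\mathbb{R}^n$, $n>2m$, under Dirichlet boundary conditions, where $s=(n+2m)/(n-2m)$ is the critical Sobolev exponent. For $2m<n<4m$ we prove that there is $\Lambda>0$ such that no nontrivial radial solution, positive or sign-changing, exists for $\lambda\le\Lambda$. Together with the known existence result for $n\ge 4m$, this shows that the critical dimensions are exactly $n=2m+1,\dots,4m-1$ for every $m$, as conjectured by Pucci and Serrin. The proof combines the Pohozaev identity, a universal bound $|u|\le C|x|^{-(n-2m)/2}$, and a count of sign changes along a chain of $2m$ quasi-derivatives of $u$. We also treat the perturbation $\lambda|u|^{p-1}u$ with $1<p<s$, for which the threshold is $p=s-2$.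
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem and the results}

Let $m\ge1$ and $n>2m$ be integers, let $B\subset\mathbb{R}^n$ be the unit ball, let $\lambda\in\mathbb{R}$ and $s=\frac{n+2m}{n-2m}$. We consider
\begin{equation}\label{eq:P}
(-\Delta)^m u=\lambda u+|u|^{s-1}u\ \text{ in }B,\qquad D^\alpha u=0\ \text{ on }\partial B\quad(|\alpha|\le m-1).
\end{equation}
A solution is a real-valued function $u\in C^{2m}(\bar B)$; it is nontrivial if $u\not\equiv0$. The exponent $s$ is critical because of a symmetry: with $a=\frac{n-2m}{2}$ we have $as=a+2m$, so the dilations $u\mapsto R^{a}u(R\,\cdot)$ map solutions of $(-\Delta)^mu=|u|^{s-1}u$ to solutions. The term $\lambda u$ and the boundary both break this symmetry, and the question is which of the two effects prevails when $\lambda$ is small.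

\begin{definition}[Pucci and Serrin]\label{def:crit}
The dimension $n$ is \emph{critical} for \eqref{eq:P} if there is $\Lambda>0$ such that $\lambda>\Lambda$ is necessary for the existence of a nontrivial radial solution of \eqref{eq:P}.
\end{definition}

Let $\Lambda_m$ be the first Dirichlet eigenvalue of $(-\Delta)^m$ in $B$. The following facts are known.
\begin{enumerate}
\item[(i)] A nontrivial solution of \eqref{eq:P} can exist only for $\lambda\ge0$.
\item[(ii)] If $n\ge4m$, then for every $\lambda\in(0,\Lambda_m)$ there is a positive radial solution $u\in C^\infty(B)\cap C^{2m+1}(\bar B)$, strictly decreasing in $r=|x|$.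
\item[(iii)] If $2m+1\le n\le4m-1$, there is $\bar\Lambda\in(0,\Lambda_m)$ such that a solution as in (ii) exists for every $\lambda\in(\bar\Lambda,\Lambda_m)$.
\item[(iv)] The dimension $n=2m+1$ is critical for every $m$. For $m=1,2,3,4$ all dimensions $2m+1,\dots,4m-1$ are critical, and for $m\ge5$ the dimensions $2m+1,\dots,2m+5$ are critical.
\end{enumerate}
Thus radial solutions exist in every dimension for $\lambda$ slightly below $\Lambda_m$, and for $n\ge4m$ they exist for $\lambda$ arbitrarily close to $0$. Pucci and Serrin conjectured that the critical dimensions are precisely $n=2m+1,\dots,4m-1$; the general case is stated as an open problem in \cite{conj}. We prove the conjecture.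

\begin{theorem}\label{thm:A}
Let $m\ge1$ and $2m<n<4m$. There is $\Lambda=\Lambda(n,m)>0$ such that \eqref{eq:P} has no nontrivial radial solution for $\lambda\le\Lambda$.
\end{theorem}

\begin{corollary}\label{cor:PS}
For every $m\ge1$ the critical dimensions for \eqref{eq:P} are exactly $n=2m+1,\dots,4m-1$.
\end{corollary}

\begin{proof}
These dimensions are critical by Theorem~\ref{thm:A}. For $n\ge4m$, fact (ii) provides nontrivial radial solutions for arbitrarily small $\lambda>0$, so no bound $\Lambda>0$ exists.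
\end{proof}

This is the only place where one of the facts (i)--(iv) is used. The method applies without change to a family of problems. For $1\le p<s$ consider
\begin{equation}\label{eq:Pp}
(-\Delta)^m u=f(u):=\lambda|u|^{p-1}u+|u|^{s-1}u\ \text{ in }B,\qquad D^\alpha u=0\ \text{ on }\partial B\quad(|\alpha|\le m-1),
\end{equation}
with the convention $|u|^{0}=1$, so that $p=1$ is \eqref{eq:P}.

\begin{theorem}\label{thm:B}
Let $m\ge1$, $n>2m$ and $1<p<s$.
\begin{enumerate}
\item[(a)] If $p\le s-2$, there is $\Lambda>0$ such that \eqref{eq:Pp} has no nontrivial radial solution for $\lambda\le\Lambda$.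
\item[(b)] If $p>s-2$, then \eqref{eq:Pp} has a nontrivial radial solution for every $\lambda>0$.
\end{enumerate}
\end{theorem}

Throughout we use the constants
\begin{equation}\label{eq:const}
a=\frac{n-2m}{2},\qquad \alpha_j=a+2j\quad(0\le j\le m-1),\qquad \gamma=a(s-p)>0 .
\end{equation}
They satisfy $s-1=2m/a$, $a(s+1)=n$, $\gamma+a(p+1)=n$ and $\alpha_j+\alpha_{m-1-j}=n-2$. Both theorems compare $\gamma$ with $2a$. For $p=1$ we have $\gamma=2m$, and $n<4m\iff a<m\iff\gamma>2a$; for general $p$ we have $p\le s-2\iff\gamma\ge2a$. Case (a) of Theorem~\ref{thm:B} occurs only if $s>3$, that is, only if $n<4m$.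

\subsection{Why the threshold is $4m$}\label{ss:heur}

The following heuristic is not used in the proofs. For a radial solution $u=u(r)$ of \eqref{eq:P} the Pohozaev identity (Proposition~\ref{prop:poh}) reads
\[
u^{(m)}(1)^2=2m\lambda\int_0^1r^{n-1}u^2\,dr .
\]
Suppose that solutions exist for $\lambda\downarrow0$. There is no nontrivial radial solution at $\lambda=0$ (Remark~\ref{rem:zero}), so one expects concentration at the origin, with the shape of $U_\varepsilon(x)=\varepsilon^a(\varepsilon^2+|x|^2)^{-a}$, $\varepsilon\to0$, the extremals of the Sobolev inequality \cite{Lieb,Swanson}. Away from the origin $U_\varepsilon\approx\varepsilon^a|x|^{2m-n}$, so the left-hand side should have order $\varepsilon^{2a}$. On the right,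
\[
\int_BU_\varepsilon^2\,dx=\varepsilon^{2m}\int_{|y|<1/\varepsilon}(1+|y|^2)^{-2a}\,dy
\]
has order $\varepsilon^{2m}$ if $n>4m$, $\varepsilon^{2a}|\log\varepsilon|$ if $n=4m$, and $\varepsilon^{2a}$ if $n<4m$. The identity then balances for $\lambda$ of order $\varepsilon^{2(a-m)}$, $1/|\log\varepsilon|$ and $1$, respectively. Only in the last case is $\lambda$ kept away from $0$. In short, $n<4m$ is the condition for $|x|^{2m-n}$ to be square integrable near the origin.

For $p>1$ the integral is $\varepsilon^{\gamma}\int_{|y|<1/\varepsilon}(1+|y|^2)^{-a(p+1)}dy$. At the borderline $\gamma=2a$ we have $2a(p+1)=4m>n$, so the integral converges and no logarithm appears. This is why the borderline case belongs to the nonexistence range in Theorem~\ref{thm:B} but not in Theorem~\ref{thm:A}.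

\subsection{Plan}
Section~\ref{sec:EF} transforms \eqref{eq:Pp} into an ordinary differential equation on a half-line and proves the Pohozaev identity. Section~\ref{sec:small} treats $m=1$ and $m=2$ by hand and explains the strategy. The tools are built in Sections~\ref{sec:bound}--\ref{sec:conseq}, Theorems~\ref{thm:A} and \ref{thm:B}(a) are proved together in Section~\ref{sec:proof}, and Section~\ref{sec:exist} contains the variational proof of Theorem~\ref{thm:B}(b). The proof of nonexistence is by contradiction and gives no value for $\Lambda$. Until Section~\ref{sec:exist}, ``solution'' means radial solution $u=u(r)$ of \eqref{eq:Pp}, and $C$ denotes positive constants independent of the solution.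

\section{The equation on the half-line}\label{sec:EF}

\subsection{Quasi-derivatives and Emden--Fowler variables}

On functions of $r$ the Laplacian acts as $\Delta w=r^{1-n}(r^{n-1}w')'$. This factorization splits $\Delta^m$ into $2m$ first-order steps. For $u$ of class $C^{2m-1}$ on an interval in $(0,\infty)$ we define the \emph{quasi-derivatives}
\begin{equation}\label{eq:y}
y_{2j}=\Delta^ju,\qquad y_{2j+1}=r^{n-1}(\Delta^ju)'\qquad(0\le j\le m-1).
\end{equation}
By definition, for every such $u$,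
\begin{equation}\label{eq:chain}
y_i'=\rho_i\,y_{i+1}\quad(0\le i\le2m-2),\qquad \rho_{i}=r^{1-n}\ (i\text{ even}),\quad\rho_i=r^{n-1}\ (i\text{ odd}),
\end{equation}
and if $(-\Delta)^mu=f(u)$, the chain closes with $y_{2m-1}'=(-1)^mr^{n-1}f(u)$.

To exploit the dilation symmetry, put
\[
u(r)=r^{-a}v(t),\qquad t=-\log r,\qquad D=\frac{d}{dt}=-r\frac{d}{dr}.
\]
The dilation $u\mapsto R^au(R\,\cdot)$ becomes the translation $v\mapsto v(\,\cdot-\log R)$. The boundary $r=1$ is $t=0$, and the origin is $t=\infty$. Since $\Delta=r^{-2}D(D-n+2)$ and $D(e^{bt}g)=e^{bt}(D+b)g$, we have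
\[
\frac{d}{dr}\big(r^{-b}g\big)=-r^{-b-1}(D+b)g,\qquad \Delta\big(r^{-b}g\big)=r^{-b-2}(D+b)(D+b-n+2)g .
\]
We apply this with $b=\alpha_j$, where $b-n+2=-\alpha_{m-1-j}$. Define polynomials $L_i$ of degree $i$ by
\begin{equation}\label{eq:L}
L_0=1,\qquad L_{2j+1}(\mu)=-(\mu+\alpha_j)L_{2j}(\mu),\qquad L_{2j+2}(\mu)=(\alpha_{m-1-j}-\mu)L_{2j+1}(\mu)
\end{equation}
for $0\le j\le m-1$. Induction on $j$ gives
\begin{equation}\label{eq:yL}
y_{2j}=r^{-\alpha_j}L_{2j}(D)v,\qquad y_{2j+1}=r^{\alpha_{m-1-j}}L_{2j+1}(D)v\qquad(0\le j\le m-1),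
\end{equation}
and $\Delta^mu=r^{-a-2m}L_{2m}(D)v$ with $L_{2m}(\mu)=\prod_j(\mu^2-\alpha_j^2)$. Put
\[
P(\mu)=\prod_{j=0}^{m-1}(\alpha_j^2-\mu^2)=\sum_{j=0}^m(-1)^jA_j\mu^{2j},\qquad A_j>0,\quad A_m=1 .
\]
Multiplying \eqref{eq:Pp} by $r^{a+2m}=r^{as}$ we obtain
\begin{equation}\label{eq:EF}
P(D)v=|v|^{s-1}v+\lambda e^{-\gamma t}|v|^{p-1}v\quad\text{on }[0,\infty),\qquad v^{(i)}(0)=0\quad(0\le i\le m-1).
\end{equation}
Regularity at the origin becomes decay: $v^{(i)}=(-r\,d/dr)^i(r^au)$ is $r^a$ times a combination of the bounded functions $r^lu^{(l)}$, $l\le i$, so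
\begin{equation}\label{eq:decay}
v^{(i)}(t)=O(e^{-at})\quad\text{as }t\to\infty\qquad(0\le i\le2m).
\end{equation}
The solutions $e^{-\alpha_jt}$ of $P(D)v=0$ correspond to $u=r^{2j}$, and the solutions $e^{\alpha_jt}$ to $u=r^{2m-n-2j}$. The slowest growing mode $e^{at}$ is the function $r^{2m-n}$ of Section~\ref{ss:heur}.

Let $X=X_v=(v,v',\dots,v^{(2m-1)})$ be the jet of $v$. Equation \eqref{eq:EF} is the system
\begin{equation}\label{eq:sys}
X'=\mathcal{A}X+(-1)^mh\,v\,e_{2m},\qquad h=|v|^{s-1}+\lambda e^{-\gamma t}|v|^{p-1},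
\end{equation}
where $e_{2m}=(0,\dots,0,1)$ and $\mathcal{A}$ is the companion matrix of $P$, with eigenvalues $\pm\alpha_j$ and eigenvectors $\xi(\pm\alpha_j)$, $\xi(\mu)=(1,\mu,\dots,\mu^{2m-1})$. Because $p\ge1$, the function $h$ is continuous, and \eqref{eq:sys} can be read as a linear system with continuous coefficients. Hence $X(t)\ne0$ for all $t$ if $v\not\equiv0$.

\subsection{The Pohozaev identity}

For $\lambda=0$ equation \eqref{eq:EF} is autonomous and has a conserved energy, found by multiplying with $v'$. Let $Q_0[v]=\frac12v^2$ and, for $1\le j\le m$,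
\[
Q_j[v]=(-1)^j\sum_{i=1}^{j-1}(-1)^{i-1}v^{(i)}v^{(2j-i)}-\tfrac12\big(v^{(j)}\big)^2,\qquad E=\sum_{j=0}^mA_jQ_j[v]-\frac{|v|^{s+1}}{s+1}.
\]

\begin{proposition}\label{prop:poh}
For every solution and every $\lambda\in\mathbb{R}$,
\begin{equation}\label{eq:Ebound}
|E(t)|\le|\lambda|\,\sup|v|^{p+1}\qquad(t\ge0),
\end{equation}
\begin{equation}\label{eq:poh}
v^{(m)}(0)^2=\frac{2\gamma\lambda}{p+1}\int_0^\infty e^{-\gamma t}|v|^{p+1}\,dt .
\end{equation}
Equivalently, $u^{(m)}(1)^2=\frac{2\gamma\lambda}{p+1}\int_0^1r^{n-1}|u|^{p+1}dr$. In particular, nontrivial solutions exist only for $\lambda\ge0$.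
\end{proposition}

\begin{proof}
Fix $j\ge1$ and let $b_i=v^{(i)}v^{(2j-i+1)}$. Then $(v^{(i)}v^{(2j-i)})'=b_i+b_{i+1}$, and the sum telescopes: $\sum_{i=1}^{j-1}(-1)^{i-1}(b_i+b_{i+1})=b_1+(-1)^jb_j$. Since $b_j=\frac12((v^{(j)})^2)'$, we get $Q_j'=(-1)^jb_1=(-1)^jv'v^{(2j)}$, and this also holds for $j=0$. By \eqref{eq:EF},
\[
E'=v'P(D)v-|v|^{s-1}vv'=\frac{\lambda}{p+1}\,e^{-\gamma t}\big(|v|^{p+1}\big)' .
\]
By \eqref{eq:decay}, $E(\infty)=0$. Integrating by parts over $[t,\infty)$,
\[
E(t)=\frac{\lambda}{p+1}\Big(e^{-\gamma t}|v(t)|^{p+1}-\gamma\int_t^\infty e^{-\gamma\tau}|v|^{p+1}d\tau\Big).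
\]
Both terms in the bracket lie in $[0,\sup|v|^{p+1}]$, which gives \eqref{eq:Ebound}. At $t=0$ every product in $E$ contains a derivative of order at most $m-1$, except $-\frac12(v^{(m)})^2$. So $E(0)=-\frac12v^{(m)}(0)^2$, which is \eqref{eq:poh}. For the form in $r$, note that $v^{(m)}(0)=(-1)^mu^{(m)}(1)$ because the lower derivatives vanish, and that $\gamma+a(p+1)=n$.
\end{proof}

From now on $\lambda\ge0$. Then $h\ge0$, and $f(u)$ has the sign of $u$.

\section{The cases $m=1$ and $m=2$}\label{sec:small}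

\subsection{Positive solutions for $m=1$}
Let $m=p=1$ and $u>0$ in $B$. Then $-y_1=-r^{n-1}u'$ has derivative $r^{n-1}f(u)>0$, so it increases strictly from $0$ to $|u'(1)|>0$. Integrating $-u'\le|u'(1)|\,r^{1-n}$ over $[r,1]$ gives
\[
0\le u(r)\le|u'(1)|\,\frac{r^{2-n}-1}{n-2}.
\]
For $n=3$ the Pohozaev identity yields
\[
u'(1)^2=2\lambda\int_0^1r^2u^2\,dr\le2\lambda\,u'(1)^2\int_0^1(1-r)^2dr=\tfrac23\lambda\,u'(1)^2,
\]
hence $\lambda\ge\frac32$. For $n\ge4$ the integral $\int_0^1r^{n-1}(r^{2-n}-1)^2dr$ diverges and nothing follows.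

\subsection{What is needed in general}\label{ss:strategy}
The example rests on the estimate $|u|\le C|u^{(m)}(1)|\,r^{2m-n}$, that is,
\begin{equation}\label{eq:goal}
|v(t)|\le C\,|v^{(m)}(0)|\,e^{at}.
\end{equation}
For $p=1$ and $a<m$, inserting \eqref{eq:goal} into \eqref{eq:poh} gives $v^{(m)}(0)^2\le C\lambda\,v^{(m)}(0)^2$. For general $m$ and solutions of arbitrary sign there are three obstacles.
\begin{enumerate}
\item[(A)] The nonlinear term need not be small, and the solution may oscillate. We shall prove \eqref{eq:goal} only up to the first time $T$ at which the jet reaches a fixed small size $\varepsilon_0$. Then $\varepsilon_0\le C|v^{(m)}(0)|e^{aT}$. After time $T$ a bound $|v|\le C$ suffices, since the weight in \eqref{eq:poh} contributes $e^{-\gamma T}\le e^{-2aT}\le Cv^{(m)}(0)^2$. This calls for a bound on $v$ that holds for all solutions.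
\item[(B)] The identity \eqref{eq:poh} sees one of the $m$ free initial values $v^{(m)}(0),\dots,v^{(2m-1)}(0)$. The others must be controlled by $v^{(m)}(0)$.
\item[(C)] On $[0,T]$ the equation is almost linear and has growing modes $e^{\alpha_it}$, $i\ge1$, faster than $e^{at}$. With growth $e^{\alpha_1t}$ the integral $\int^\infty e^{-2mt}v^2dt$ would converge only for $a+2<m$. The fast modes must be excluded.
\end{enumerate}
For $m=1$, (B) and (C) are void. For $m\ge2$ both are settled by one restriction on the signs of the quasi-derivatives.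

\subsection{The forbidden sign pattern for $m=2$}\label{ss:m2}
Let $m=2$. The chain is $y_0=u$, $y_1=r^{n-1}u'$, $y_2=\Delta u$, $y_3=r^{n-1}(\Delta u)'$, and $y_0',y_1',y_2',y_3'$ have the signs of $y_1,y_2,y_3,y_0$.

\emph{Claim: the signs of $y_0,y_1,y_2,y_3$ never form a pattern $\pm(+,-,+,-)$ at a point $r_1\in(0,1]$.} Suppose they do. Where the pattern holds, each $y_i'$ has the sign opposite to $y_i$, so each $|y_i|$ decreases in $r$. Moving from $r_1$ toward $0$, no $y_i$ can therefore reach zero, the pattern persists on $(0,r_1]$, and $|y_1(0)|\ge|y_1(r_1)|>0$. But $y_1(0)=0$.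

The argument never asks how many zeros $u$ has. It answers (B) and (C) in their simplest form.

\emph{At the boundary.} Suppose $u''(1)=0$ and $u\not\equiv0$. Then $y_0,y_1,y_2$ vanish at $r=1$ and $y_3(1)\ne0$, say $y_3(1)<0$. Just to the left of $1$, $y_2$ decreases to $0$, so $y_2>0$; then $y_1$ increases to $0$, so $y_1<0$; then $y_0>0$. This is the forbidden pattern, so $u''(1)\neq0$. With \eqref{eq:poh} we conclude that $\lambda=0$ is impossible.

\emph{At infinity.} Rescale a solution so that the time $T$ becomes $r=1$. The region between the boundary and time $T$ becomes, in the limit, $1\le r<\infty$, and growth $e^{\alpha_1t}$ means that the limit $U$, a solution of $\Delta^2U=|U|^{s-1}U$, behaves like $cr^{2-n}$ together with its derivatives up to order three. Let $c>0$. For large $r$ we have $y_0>0$, $y_1<0$, while $y_2=O(r^{-n})$ and $y_3=O(r^{-2})$ tend to $0$. Now $y_3'=r^{n-1}U^s>0$ forces $y_3<0$, and then $y_2'<0$ forces $y_2>0$. The forbidden pattern appears again. It is invariant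 under dilations and stable under small perturbations of the jet, so it would already occur in the approximating solutions.

For general $m$ ``no complete alternation'' is too weak. Section~\ref{sec:sign} replaces it by ``at most $m$ sign changes''.

\section{A universal bound}\label{sec:bound}

We use an elementary interpolation inequality.

\begin{lemma}\label{lem:interp}
Let $0\le i<N$ and $\varepsilon>0$. There is $C_{\varepsilon}$ such that $\sup_J|g^{(i)}|\le\varepsilon\sup_J|g^{(N)}|+C_{\varepsilon}\sup_J|g|$ for every closed interval $J$ of length $1$ and every $g\in C^N(J)$. Consequently, if $g\in C^{2m}(J)$ and $|g^{(2m)}|\le G+\sum_{j<m}A_j|g^{(2j)}|$ on $J$ for a constant $G$, then $\|g\|_{C^{2m}(J)}\le C(G+\sup_J|g|)$.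
\end{lemma}

\begin{proof}
Otherwise there are $g_k\in C^N([0,1])$ with $\sup|g_k^{(i)}|=1$, $\sup|g_k^{(N)}|\le1/\varepsilon$ and $\sup|g_k|\to0$. By Taylor's formula $g_k=\pi_k+R_k$, with $\pi_k$ a polynomial of degree less than $N$ and $(R_k)$ bounded in $C^N$. Then $(\pi_k)$ is bounded in the supremum norm, hence in $C^N$, since all norms on a finite-dimensional space are equivalent. By the Arzel\`a--Ascoli theorem a subsequence of $(g_k)$ converges in $C^{N-1}$, the limit is $0$, and $\sup|g_k^{(i)}|\to0$, a contradiction. For the second statement take $N=2m$ and $\varepsilon\sum_{j<m}A_j\le\frac12$, absorb $\frac12\sup|g^{(2m)}|$ on the left, and then interpolate the intermediate derivatives.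
\end{proof}

\begin{proposition}\label{prop:bound}
There is $C$ such that $\|v\|_{C^{2m}([0,\infty))}\le C$ for all solutions with $0\le\lambda\le1$. In particular $|u|\le C|x|^{-a}$ and $0\le h\le C$.
\end{proposition}

We argue by blow-up. The limit equation is $(-1)^mV^{(2m)}=|V|^{s-1}V$, and it may well have bounded nontrivial solutions: for $m=1$ every solution is bounded, because $\frac12(V')^2+\frac1{s+1}|V|^{s+1}$ is conserved. The additional information is \eqref{eq:Ebound}, which forces the limit to have energy zero.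

\begin{proof}
By \eqref{eq:EF} and Lemma~\ref{lem:interp} it suffices to bound $\sup|v|$. Suppose that there are solutions $v_k$ with $\lambda_k\in[0,1]$ and $M_k=\max|v_k|=|v_k(t_k)|\to\infty$; the maximum is attained by \eqref{eq:decay}. Let $\mu_k=M_k^{-(s-1)/(2m)}\to0$. After passing to a subsequence, either $t_k/\mu_k\to\tau_*<\infty$, and we put $b_k=0$, $I=[0,\infty)$; or $t_k/\mu_k\to\infty$, and we put $b_k=t_k$, $I=\mathbb{R}$, $\tau_*=0$. Let $V_k(\tau)=M_k^{-1}v_k(b_k+\mu_k\tau)$ for $\tau\ge-b_k/\mu_k$. Then $|V_k|\le1$, and multiplying \eqref{eq:EF} by $\mu_k^{2m}/M_k=M_k^{-s}$ gives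
\[
\sum_{j=0}^m(-1)^jA_j\mu_k^{2m-2j}V_k^{(2j)}=|V_k|^{s-1}V_k+O(M_k^{p-s}),
\]
uniformly in $\tau$; here $M_k^{p-s}\to0$ because $p<s$. By Lemma~\ref{lem:interp} the derivatives $V_k^{(i)}$, $i\le2m$, are uniformly bounded. A subsequence converges in $C^{2m-1}_{\mathrm{loc}}(I)$, and by the equation in $C^{2m}_{\mathrm{loc}}(I)$, to a function $V$ with bounded derivatives up to order $2m$ and $|V(\tau_*)|=1$. If $I=[0,\infty)$, then $V^{(i)}(0)=0$ for $i\le m-1$.

We have $Q_j[v_k]=M_k^2\mu_k^{-2j}Q_j[V_k]$ and $M_k^2\mu_k^{-2m}=M_k^{s+1}$. By \eqref{eq:Ebound}, $M_k^{-(s+1)}|E_k|\le M_k^{p-s}\to0$. In $M_k^{-(s+1)}E_k$ the term $A_jQ_j[V_k]$ carries the factor $\mu_k^{2m-2j}$, so in the limit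
\[
Q_m[V]=\tfrac1{s+1}|V|^{s+1}\quad\text{on }I .
\]
For $m\geq2$ the form $Q_m$ is indefinite, but it is negative up to a derivative. For $1\le i\le m-1$, telescoping as before gives
\[
V^{(i)}V^{(2m-i)}=\Big(\sum_{l=i}^{m-1}(-1)^{l-i}V^{(l)}V^{(2m-1-l)}\Big)'+(-1)^{m-i}\big(V^{(m)}\big)^2 .
\]
In $Q_m$ this product has the sign $(-1)^{m+i-1}$, so each of the $m-1$ products contributes $-(V^{(m)})^2$ plus a derivative. Therefore
\begin{equation}\label{eq:zeroE}
\big(m-\tfrac12\big)\big(V^{(m)}\big)^2+\tfrac1{s+1}|V|^{s+1}=\Phi',\qquad\Phi=\sum_{l=1}^{m-1}(-1)^{m+l-1}\,l\,V^{(l)}V^{(2m-1-l)} .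
\end{equation}
Since $\Phi$ is bounded, $\int_I|V|^{s+1}<\infty$. Since $V'$ is bounded, $V\to0$ at each infinite end of $I$. Lemma~\ref{lem:interp} with $N=2m$ and arbitrarily small $\varepsilon$ shows that $V^{(i)}\to0$ there for $i\le2m-1$, so $\Phi\to0$ there. If $I=[0,\infty)$, then $\Phi(0)=0$ because each term contains $V^{(l)}(0)$ with $l\le m-1$. Integrating \eqref{eq:zeroE} over $I$ gives $V\equiv0$, contradicting $|V(\tau_*)|=1$.
\end{proof}

\section{Counting sign changes}\label{sec:sign}

The last link of the chain, $y_{2m-1}'=(-1)^mr^{n-1}f(u)$, leads back to $(-1)^my_0$. We therefore extend every vector $y=(y_0,\dots,y_{2m-1})\in\mathbb{R}^{2m}$ to a sequence indexed by $\mathbb{Z}$ through $y_{i+2m}=(-1)^my_i$. If $y(r)$ comes from a function with $(-\Delta)^mu=f(u)$, $\lambda\ge0$, then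
\begin{equation}\label{eq:sign}
\operatorname{sign}y_i'(r)=\operatorname{sign}y_{i+1}(r)\qquad(i\in\mathbb{Z},\ r>0).
\end{equation}
For $0\le i\le2m-2$ this is \eqref{eq:chain}; for $i=2m-1$ it holds because $\operatorname{sign}f(u)=\operatorname{sign}u$; shifting $i$ by $2m$ multiplies both sides by $(-1)^m$.

\begin{definition}\label{def:sigma}
Let $y\ne0$. An index $q\in\mathbb{Z}$ is a \emph{change} if $y_q\ne0$ and the next nonzero entry has the opposite sign. The set of changes is invariant under $q\mapsto q+2m$, and $\sigma(y)$ is the number of changes among any $2m$ consecutive integers.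
\end{definition}

If $y_q\ne0$, then $y_{q+2m}\ne0$ and $\sigma(y)$ is the number of sign changes in the window $(y_q,\dots,y_{q+2m})$ after the zeros are deleted. Comparing the ends of the window gives $\sigma(y)\equiv m\pmod 2$. Thus $\sigma\equiv1$ for $m=1$, and for $m=2$ the inequality $\sigma\le2$ excludes exactly the pattern of Section~\ref{ss:m2}. We need four properties.
\begin{enumerate}
\item[(S1)] $\sigma(y)$ is at most the number of nonzero entries among $y_0,\dots,y_{2m-1}$.
\item[(S2)] $\sigma$ is unchanged if $y$ is replaced by $-y$ or if the entries $y_0,\dots,y_{2m-1}$ are multiplied by positive numbers.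
\item[(S3)] $\sigma$ is unchanged if each zero entry is replaced by a number with the sign of the next nonzero entry. Indeed, between two consecutive nonzero entries of a window there is a sign change afterwards exactly if there was one before.
\item[(S4)] If $y^k\to y\ne0$, then $\sigma(y)\le\liminf\sigma(y^k)$. Indeed, take a window starting at $y_q\neq0$; for large $k$ the nonzero entries of $y$ have the same signs in $y^k$, and inserting entries into a sequence does not lower the number of sign changes.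
\end{enumerate}

\begin{proposition}\label{prop:sign}
For a nontrivial solution with $\lambda\ge0$ we have $y(r)\ne0$ and $\sigma(y(r))\le m$ for all $r\in(0,1]$.
\end{proposition}

The idea is that $\sigma(y(r))$ cannot increase with $r$, and that at the origin half of the entries vanish.

\begin{proof}
Since $L_i$ has degree $i$, \eqref{eq:yL} shows that $y(r)$ is obtained from $X(t)$ by an invertible triangular map; so $y(r)\ne0$ on $(0,1]$. Since $u\in C^{2m}(\bar B)$, $y$ is continuous on $[0,1]$, with $y_{2j}(0)=\Delta^ju(0)$ and $y_{2j+1}(0)=0$.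

\emph{Step 1: $y(0)\ne0$.} A radial $w\in C^2(\bar B)$ with $w(0)=0$ satisfies $w(r)=\int_0^r\varrho^{1-n}\int_0^\varrho\eta^{n-1}\Delta w\,d\eta\,d\varrho$, so $\sup_{[0,r]}|w|\le\frac{r^2}{2n}\sup_{[0,r]}|\Delta w|$. If $y(0)=0$, we apply this to $w=\Delta^ju$, $0\le j\le m-1$, and use $|f(u)|\le C_u|u|$ on $\bar B$ to get $\sup_{[0,r]}|u|\le C_u(2n)^{-m}r^{2m}\sup_{[0,r]}|u|$. Then $u=0$ near $0$, contradicting $y\ne0$ on $(0,1]$.

\emph{Step 2: $N(r)=\sigma(y(r))$ is constant on $[r_0,r_0+\varepsilon)$ for each $r_0\in[0,1)$ and some $\varepsilon>0$.} Choose $\varepsilon$ so that the entries nonzero at $r_0$ keep their signs on $[r_0,r_0+\varepsilon)$. Let $y_i(r_0)=0$ and let $q>i$ be the least index with $y_q(r_0)\ne0$. We show by induction on $q-i$ that $y_i$ has the sign of $y_q(r_0)$ on $(r_0,r_0+\varepsilon)$. The entry $y_{i+1}$ has this sign there, by the choice of $\varepsilon$ if $i+1=q$ and by the induction hypothesis if $i+1<q$. By \eqref{eq:sign} so does $y_i'$, and since $y_i$ is continuous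 at $r_0$ with $y_i(r_0)=0$, so does $y_i$. Now (S3) gives $N(r)=N(r_0)$.

\emph{Step 3.} Let $R=\sup\{r\in[0,1]:N\le N(0)\text{ on }[0,r]\}$. By Step~2, $R>0$, and $N(R)\le N(0)$ by (S4). If $R<1$, Step~2 at $r_0=R$ contradicts the definition of $R$. So $N\le N(0)$ on $[0,1]$, and $N(0)\le m$ by (S1).
\end{proof}

We want to pass this information to limits of translated and renormalized solutions. In Emden--Fowler variables it takes a form that does not depend on $t$. For $X=(X_0,\dots,X_{2m-1})$ let $LX\in\mathbb{R}^{2m}$ have the entries $(LX)_i=\sum_kL_{ik}X_k$, where $L_i(\mu)=\sum_kL_{ik}\mu^k$. Then $L$ is invertible, $(LX_v)_i=L_i(D)v$, and $(L\xi(\mu))_i=L_i(\mu)$. Define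
\[
\mathcal{K}=\{0\}\cup\{X\ne0:\ \sigma(LX)\le m\}.
\]
By (S2) and (S4), $\mathcal{K}$ is closed and invariant under multiplication by real numbers. By \eqref{eq:yL} and (S2), $\sigma(y(r))=\sigma(LX_v(t))$ whenever $u=r^{-a}v$. Hence:

\begin{corollary}\label{cor:K}
Let $v_k$ come from solutions with $\lambda_k\ge0$, let $c_k\in\mathbb{R}$, $T_k\ge0$, and let $c_kv_k(T_k+\cdot)\to V$ in $C^{2m-1}_{\mathrm{loc}}(I)$ on an interval $I$. Then $X_V(t)\in\mathcal{K}$ for all $t\in I$.
\end{corollary}

\section{Two consequences of the count}\label{sec:conseq}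

To the right of a zero the entries copy the next sign; to the left they alternate. Both contradictions below come from the second mechanism.

\begin{lemma}\label{lem:alt}
Let $r_1<r_0\le\infty$ and $k<l$. Let $y_k,\dots,y_l$ be functions on $(r_1,r_0)$ such that $y_l$ has a constant nonzero sign and, for $k\le i<l$, $y_i$ is differentiable, $\operatorname{sign}y_i'=\operatorname{sign}y_{i+1}$, and $y_i(r)\to0$ as $r\uparrow r_0$. Then $(y_k,\dots,y_l)$ has $l-k$ sign changes at every point of $(r_1,r_0)$.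
\end{lemma}

\begin{proof}
If $y_{i+1}$ has a constant nonzero sign, then $y_i$ is strictly monotone with limit $0$ at $r_0$, so it has the sign opposite to $y_i'$. Apply this for $i=l-1,\dots,k$.
\end{proof}

\subsection{The boundary jet}

\begin{proposition}\label{prop:bdry}
There is $C$ such that $|X(0)|\le C|v^{(m)}(0)|$ for all solutions with $0\le\lambda\le1$.
\end{proposition}

\begin{proof}
For $m=1$, $X(0)=(0,v'(0))$. Let $m\ge2$ and suppose that there are nontrivial solutions $v_k$ such that $w_k=v_k/|X_{v_k}(0)|$ has $w_k^{(m)}(0)\to0$. The jet of $w_k$ solves the linear system \eqref{eq:sys} with $h=h_k$, and $h_k\le C$ by Proposition~\ref{prop:bound}. By Gronwall's inequality $X_{w_k}$ and $X_{w_k}'$ are uniformly bounded on $[0,1]$. A subsequence converges in $C^{2m-1}([0,1])$ to a function $w$ with $|X_w(0)|=1$, $w^{(i)}(0)=0$ for $i\le m$, and $X_w(t)\in\mathcal{K}$ by Corollary~\ref{cor:K}.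

Let $y_i$ be the quasi-derivatives of $r^{-a}w(-\log r)$ on $[e^{-1},1]$. Then $y(1)=LX_w(0)\ne0$, and $y_i(1)=L_i(D)w(0)=0$ for $i\le m$ since $L_i$ has degree $i$. Let $l$ be the least index with $y_l(1)\ne0$, so $m+1\le l\le2m-1$. The relations \eqref{eq:chain} hold for $i<l$; no equation for $w$ is needed. By Lemma~\ref{lem:alt}, $(y_0,\dots,y_l)$ has $l$ sign changes for $r<1$ close to $1$, so $\sigma\ge m+1$ there. This contradicts $X_w(t)\in\mathcal{K}$.
\end{proof}

\begin{remark}\label{rem:zero}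
For $\lambda=0$, \eqref{eq:poh} and Proposition~\ref{prop:bdry} give $X(0)=0$, hence $v\equiv0$. So for every $n>2m$ there is no nontrivial radial solution at $\lambda=0$.
\end{remark}

\subsection{The decay rate of limit profiles}

\begin{proposition}\label{prop:profile}
Let $V\in C^{2m}((-\infty,0])$ solve $P(D)V=|V|^{s-1}V$, with $X_V(t)\in\mathcal{K}\setminus\{0\}$ and $|X_V(t)|\le Ce^{\delta t}$ for all $t\le0$ and some $\delta>0$. Then there is $c\ne0$ with
\[
X_V(t)=c\,e^{at}\big(\xi(a)+o(1)\big)\qquad(t\to-\infty).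
\]
\end{proposition}

We first identify one dominant mode, using the following form of Levinson's theorem \cite[Ch.~3, Thm.~8.1]{CL}. \emph{Let $G$ be a constant matrix with distinct real eigenvalues $\nu_l$ and eigenvectors $q_l$, and let $\int^\infty|R(\tau)|\,d\tau<\infty$. Then $dX/d\tau=(G+R(\tau))X$ has solutions $\varphi_l$ with $e^{-\nu_l\tau}\varphi_l(\tau)\to q_l$ as $\tau\to\infty$.} The $q_l$ are linearly independent, so the $\varphi_l$ form a fundamental system.

\begin{proof}
With $\tau=-t$, the jet $X_V$ solves a system of this form with $G=-\mathcal{A}$ and $|R|=|V|^{s-1}\le Ce^{-\delta(s-1)\tau}$. Write $X_V=\sum_lc_l\varphi_l$, and let $\nu_l$ be the largest exponent with $c_l\ne0$. Then $X_V=c_le^{\nu_l\tau}(q_l+o(1))$. Since $X_V\to0$, we have $\nu_l<0$, so $\nu_l=-\alpha_i$ and $q_l=\xi(\alpha_i)$ for some $i\in\{0,\dots,m-1\}$: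
\[
X_V(t)=c\,e^{\alpha_it}\big(\xi(\alpha_i)+o(1)\big)\qquad(t\to-\infty),\quad c\ne0 .
\]
Suppose $i\ge1$. Replacing $V$ by $-V$ we may take $c>0$. Let $y_l$ be the quasi-derivatives of $U(r)=r^{-a}V(-\log r)$, $r\ge1$. Then $(-\Delta)^mU=|U|^{s-1}U$, so \eqref{eq:sign} holds, and by \eqref{eq:yL}, as $r\to\infty$,
\begin{equation}\label{eq:asym}
y_{2j}=c\,r^{-\alpha_j-\alpha_i}\big(L_{2j}(\alpha_i)+o(1)\big),\qquad y_{2j+1}=c\,r^{\alpha_{m-1-j}-\alpha_i}\big(L_{2j+1}(\alpha_i)+o(1)\big).
\end{equation}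
By \eqref{eq:L}, $L_l(\alpha_i)=0$ for $l\ge2(m-i)$, because the factor $\alpha_{m-1-j}-\alpha_i$ vanishes for $j=m-1-i$. So \eqref{eq:asym} determines the signs only for the first $2(m-i)$ entries; the remaining signs come from the equation.

\emph{Entries $0\le l\le2(m-i)-1$.} In \eqref{eq:L} with $\mu=\alpha_i$, the step from $2j$ to $2j+1$ multiplies by $-(\alpha_i+\alpha_j)<0$, and the step from $2j+1$ to $2j+2$ multiplies by $\alpha_{m-1-j}-\alpha_i$, which is positive for $j<m-1-i$. For large $r$ the signs are $+,-,-,+,+,\dots$, with one change at each step $2j\to2j+1$, $0\le j\le m-i-1$. This gives $m-i$ changes.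

\emph{Entries $2(m-i)\le l\le2m$.} For $l\le2m-1$ in this range, $y_l\to0$: for even $l$ this is immediate from \eqref{eq:asym}, and for $l=2j+1$ we have $j\ge m-i$, so $\alpha_{m-1-j}-\alpha_i\le-2$. The entry $y_{2m}=(-1)^my_0$ has a constant sign for large $r$. Lemma~\ref{lem:alt} with $r_0=\infty$ gives $2i$ changes.

The window $(y_0,\dots,y_{2m})$ thus has at least $m+i>m$ sign changes, contradicting $X_V(t)\in\mathcal{K}$. Hence $i=0$.
\end{proof}

\section{Proof of Theorems \ref{thm:A} and \ref{thm:B}(a)}\label{sec:proof}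

\subsection{The almost linear regime}

Write $X=\sum_{j=0}^{m-1}\big(z_j\xi(\alpha_j)+\zeta_j\xi(-\alpha_j)\big)$ and $Z=(z,\zeta)\in\mathbb{R}^{2m}$, with Euclidean norms; $|X|$ and $|Z|$ are comparable. The first component gives $v=\sum_j(z_j+\zeta_j)$, so $|v|\le\sqrt{2m}\,|Z|$. Let $\eta$ be the coordinate vector of $e_{2m}$ in the eigenbasis and $K_0=\sqrt{2m}\,|\eta|$. Then \eqref{eq:sys} becomes
\begin{equation}\label{eq:diag}
z_j'=\alpha_jz_j+\epsilon_j,\qquad\zeta_j'=-\alpha_j\zeta_j+\tilde\epsilon_j,\qquad|(\epsilon,\tilde\epsilon)|\le K_0h|Z| .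
\end{equation}
Let $\hat z=(z_1,\dots,z_{m-1})$ collect the fast growing modes ($\hat z=0$ if $m=1$). Fix $\theta>0$ and $\varepsilon_0>0$ with
\begin{equation}\label{eq:theta}
8K_0\theta\le\min(a,1),\qquad\theta<A_0,\qquad\big(\sqrt{2m}\,\varepsilon_0\big)^{s-1}\le\theta/2 .
\end{equation}
The next lemma says that, for small $h$, a faster group of modes that has taken the lead keeps it. Read backward in time, this transports information from the exit time $T$ to the whole interval before it.

\begin{lemma}\label{lem:cone}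
Let $Z$ satisfy \eqref{eq:diag} on an interval $I$, with $0\le h\le\theta$ and $Z\ne0$.
\begin{enumerate}
\item[(a)] Where $|z|\le|\zeta|$, we have $(|\zeta|^2)'\le-a|\zeta|^2$.
\item[(b)] Where $|z|\ge|\zeta|$, we have $(|z|^2)'\ge a|z|^2$.
\item[(c)] If $|z|\le|\zeta|$ at $t_1\in I$, then $|z|\le|\zeta|$ at all earlier times in $I$.
\item[(d)] If $|z|\ge|\zeta|$ on $[t_1,t_2]\subset I$ and $|\hat z|\le|z_0|$ at $t_2$, then $|\hat z|\le|z_0|$ on $[t_1,t_2]$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Here $|Z|\le\sqrt2|\zeta|$, so $(|\zeta|^2)'\le-2a|\zeta|^2+2|\zeta|K_0\theta|Z|\le(-2a+4K_0\theta)|\zeta|^2\le-a|\zeta|^2$. In (b), $|Z|\le\sqrt2|z|$ and $(|z|^2)'\ge(2a-4K_0\theta)|z|^2\ge a|z|^2$.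

(c) Let $\phi=|z|^2-|\zeta|^2$. At a zero of $\phi$, (a) and (b) give $\phi'\ge a|Z|^2>0$. If $\phi(t)>0$ for some $t<t_1$, then $\phi'\le0$ at the first zero of $\phi$ in $(t,t_1]$, a contradiction.

(d) Let $m\ge2$ and $\psi=|\hat z|^2-z_0^2$. At a zero of $\psi$ in $[t_1,t_2]$ we have $|Z|^2\le2|z|^2=4z_0^2$, so $z_0\ne0$, and
\[
(|\hat z|^2)'\ge(2\alpha_1-4K_0\theta)z_0^2,\qquad(z_0^2)'\le(2a+4K_0\theta)z_0^2 .
\]
Thus $\psi'\ge(4-8K_0\theta)z_0^2>0$. If $\psi(t)>0$ for some $t\in[t_1,t_2)$, then $\psi'\le0$ at the first zero of $\psi$ in $(t,t_2]$, a contradiction.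
\end{proof}

\subsection{The argument}

Assume that $p=1$ and $a<m$, or that $p>1$ and $\gamma\ge2a$; in both cases $\gamma\ge2a$. Suppose that the assertion fails. Then there are nontrivial solutions $v_k$ with $\lambda_k\le1/k$, and $\lambda_k\ge0$ by Proposition~\ref{prop:poh}. By Proposition~\ref{prop:bound}, $\|v_k\|_{C^{2m}}\le C$. We take $k$ so large that $\lambda_k\sup|v_k|^{p-1}\le\theta/2$. By \eqref{eq:theta},
\begin{equation}\label{eq:hsmall}
h_k\le\theta\quad\text{wherever}\quad|Z_k|\le\varepsilon_0 .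
\end{equation}
Below, $C$ may depend on the chosen subsequence but not on $k$.

\medskip\noindent\emph{Step 1: the exit time.} We claim $\sup|Z_k|\ge\varepsilon_0$. Otherwise $h_k\le\theta$ everywhere. Multiply \eqref{eq:EF} by $v_k$ and integrate. In $\int_0^\infty(-1)^jv_k^{(2j)}v_k\,dt=\int_0^\infty(v_k^{(j)})^2dt$ the boundary terms are products $v_k^{(l)}v_k^{(2j-1-l)}$ with $l\le j-1\le m-1$, which vanish at $0$ and, by \eqref{eq:decay}, at $\infty$. Hence
\[
A_0\int_0^\infty v_k^2\le\sum_{j}A_j\int_0^\infty\big(v_k^{(j)}\big)^2=\int_0^\infty h_kv_k^2\le\theta\int_0^\infty v_k^2,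
\]
and $\theta<A_0$ gives $v_k\equiv0$, a contradiction. Since $Z_k\to0$ at infinity, the supremum is attained and $T_k=\min\{t\ge0:|Z_k(t)|\ge\varepsilon_0\}$ exists.

By Proposition~\ref{prop:bdry}, \eqref{eq:poh} and the universal bound, $|Z_k(0)|^2\le Cv_k^{(m)}(0)^2\le C\lambda_k$. Since $h_k\le C$, we have $|Z_k'|\le C|Z_k|$, so $\varepsilon_0\le|Z_k(T_k)|\le C\lambda_k^{1/2}e^{CT_k}$ and $T_k\to\infty$. For large $k$, $|Z_k(T_k)|=\varepsilon_0$, and $|Z_k|\le\varepsilon_0$, $h_k\le\theta$ on $[0,T_k]$.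

\medskip\noindent\emph{Step 2: the slow mode leads shortly before the exit.} Along a subsequence $v_k(T_k+\cdot)\to V$ in $C^{2m-1}_{\mathrm{loc}}((-\infty,0])$, and in $C^{2m}_{\mathrm{loc}}$ by \eqref{eq:EF}, whose last term tends to $0$ uniformly. The limit solves $P(D)V=|V|^{s-1}V$. Its coordinates $Z=(z,\zeta)$ satisfy \eqref{eq:diag} with $h=|V|^{s-1}\le\theta$, $|Z(0)|=\varepsilon_0$ and $|Z|\le\varepsilon_0$. By uniqueness for the linear system, $Z\ne0$ everywhere, and $X_V\in\mathcal{K}$ by Corollary~\ref{cor:K}. If $|z|\le|\zeta|$ at some $t_1\le0$, then $\zeta(t_1)\ne0$, and Lemma~\ref{lem:cone}(c),(a) give $|\zeta(t)|^2\ge e^{a(t_1-t)}|\zeta(t_1)|^2\to\infty$ as $t\to-\infty$, which is impossible. So $|z|>|\zeta|$ on $(-\infty,0]$, and Lemma~\ref{lem:cone}(b) gives $|Z(t)|\le\sqrt2\,\varepsilon_0e^{at/2}$. By Proposition~\ref{prop:profile}, $z_0=ce^{at}(1+o(1))$ with $c\neq0$, and $\hat z=o(e^{at})$. Fix $\tau_0>0$ with $|\hat z|<|z_0|$ at $t=-\tau_0$. By convergence, for large $k$ the coordinates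 of $v_k$ satisfy
\begin{equation}\label{eq:lead}
|\hat z|<|z_0|\quad\text{and}\quad|\zeta|<|z|\qquad\text{at }t_2:=T_k-\tau_0>0 .
\end{equation}

\medskip\noindent\emph{Step 3: growth on $[0,T_k]$.} For large $k$ and $0\le t\le T_k$,
\begin{equation}\label{eq:growth}
|Z_k(t)|\le C|Z_k(0)|e^{at},\qquad|Z_k(t)|\le C\big(|Z_k(0)|e^{-at/2}+e^{-a(T_k-t)/2}\big).
\end{equation}
The first bound needs the exact rate $a$, while Lemma~\ref{lem:cone} loses $4K_0\theta$ in the exponent; the second bound makes $h_k$ integrable and so removes this loss. We drop the index $k$. Let $t_1\in[0,t_2)$ be minimal with $|z|>|\zeta|$ on $(t_1,t_2]$.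

On $[0,t_1]$: if $t_1>0$, then $|z|=|\zeta|$ at $t_1$, and Lemma~\ref{lem:cone}(c),(a) give $|Z(t)|\le\sqrt2|\zeta(t)|\le\sqrt2|Z(0)|e^{-at/2}$. This bound for $|Z(t)|$ also holds if $t_1=0$. It implies both estimates, and $|Z(t_1)|\le\sqrt2|Z(0)|$.

On $[t_1,t_2]$: here $|z|\ge|\zeta|$. Lemma~\ref{lem:cone}(b) gives $|Z(t)|\le\sqrt2|z(t)|\le\sqrt2\,\varepsilon_0e^{-a(t_2-t)/2}$, which is the second estimate because $t_2=T-\tau_0$. Since $h\le(\sqrt{2m}|Z|)^{s-1}+Ce^{-\gamma t}$, it follows that $\int_{t_1}^{t_2}h\,dt\le C$. By \eqref{eq:lead} and Lemma~\ref{lem:cone}(d), $|\hat z|\le|z_0|$, so $|Z|\le2|z_0|$ and \eqref{eq:diag} gives $(z_0^2)'\le(2a+4K_0h)z_0^2$. Therefore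
\[
|Z(t)|\le2|z_0(t)|\le2|z_0(t_1)|\,e^{a(t-t_1)}\exp\Big(2K_0\int_{t_1}^{t_2}h\Big)\le C|Z(0)|e^{at}.
\]

On $[t_2,T]$, of length $\tau_0$: $|Z'|\le C|Z|$ gives $|Z(t)|\le C|Z(t_2)|\le C|Z(0)|e^{at}$, and $|Z|\le\varepsilon_0\le\varepsilon_0e^{a\tau_0/2}e^{-a(T-t)/2}$. This proves \eqref{eq:growth}.

\medskip\noindent\emph{Step 4: the Pohozaev integral.} We claim
\begin{equation}\label{eq:int}
\int_0^\infty e^{-\gamma t}|v_k|^{p+1}\,dt\le C|Z_k(0)|^2 .
\end{equation}
The first bound in \eqref{eq:growth} at $t=T_k$ gives $e^{-2aT_k}\le C|Z_k(0)|^2$. Since $|v_k|\le C$ and $\gamma\ge2a$,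
\[
\int_{T_k}^\infty e^{-\gamma t}|v_k|^{p+1}dt\le Ce^{-\gamma T_k}\le Ce^{-2aT_k}\le C|Z_k(0)|^2 .
\]
On $[0,T_k]$ we distinguish the two cases. If $p=1$ and $a<m$, the first bound gives
\[
\int_0^{T_k}e^{-2mt}v_k^2\,dt\le C|Z_k(0)|^2\int_0^\infty e^{-2(m-a)t}dt\le C|Z_k(0)|^2 .
\]
If $p>1$ and $\gamma\ge2a$, we write $|v_k|^{p+1}\le C|Z_k|^2|Z_k|^{p-1}$, use the first bound for $|Z_k|^2$ and the second, with $|Z_k(0)|\le\varepsilon_0$, for $|Z_k|^{p-1}$:
\[
\int_0^{T_k}e^{-\gamma t}|v_k|^{p+1}dt\le C|Z_k(0)|^2\int_0^{T_k}\Big(e^{-a(p-1)t/2}+e^{-a(p-1)(T_k-t)/2}\Big)dt\le C|Z_k(0)|^2 .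
\]
This proves \eqref{eq:int}. By Proposition~\ref{prop:bdry}, \eqref{eq:poh} and \eqref{eq:int},
\[
|Z_k(0)|^2\le C\,v_k^{(m)}(0)^2=\frac{2C\gamma\lambda_k}{p+1}\int_0^\infty e^{-\gamma t}|v_k|^{p+1}dt\le C'\lambda_k|Z_k(0)|^2 .
\]
As $Z_k(0)\ne0$, we get $\lambda_k\ge1/C'$, contradicting $\lambda_k\to0$. Theorems~\ref{thm:A} and \ref{thm:B}(a) are proved. \qed

\begin{remark}
The relation between $\gamma$ and $2a$ enters only in Step~4; everything before holds for all $n>2m$ and $1\le p<s$. For $p=1$ and $n=4m$ the integral over $[0,T_k]$ is bounded only by $CT_k|Z_k(0)|^2$, and the argument yields $\lambda_k(1+T_k)\ge1/C$, which is compatible with $\lambda_k\to0$ and with fact (ii).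
\end{remark}

\section{Existence for $p>s-2$}\label{sec:exist}

Let $1<p<s$, $p>s-2$ and $\lambda>0$; thus $\gamma<2a$. We find a solution as a critical point of mountain pass type. The embedding $H^m_0(B)\subset L^{s+1}(B)$ is continuous but, by the dilation invariance, not compact; compactness is recovered below a level determined by the Sobolev constant.

\subsection{The minimax level}
Let $\|u\|^2=\sum_{|\alpha|=m}\frac{m!}{\alpha!}\int|D^\alpha u|^2$, the quadratic form of $(-\Delta)^m$; in Fourier variables its symbol is $|\xi|^{2m}$, so it is invariant under rotations. Let $H$ be the space of radial functions in $H^m_0(B)$ with this norm, and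
\[
J(u)=\tfrac12\|u\|^2-\tfrac{\lambda}{p+1}\int_B|u|^{p+1}-\tfrac1{s+1}\int_B|u|^{s+1},\qquad J\in C^1(H).
\]
Let $S>0$ be the best constant in $\|u\|^2\ge S\|u\|_{L^{s+1}(\mathbb{R}^n)}^2$. Since $J(u)\ge\frac12\|u\|^2-C\|u\|^{p+1}-C\|u\|^{s+1}$ with $p+1>2$, there are $\rho,\eta>0$ with $J\ge0$ for $\|u\|\le\rho$ and $J\ge\eta$ for $\|u\|=\rho$. Also $J(\tau\varphi)\to-\infty$ as $\tau\to\infty$ for $\varphi\ne0$. Let $c_0$ be the infimum of $\max_{[0,1]}J\circ g$ over continuous paths $g:[0,1]\to H$ with $g(0)=0$, $J(g(1))<0$. Every such path crosses the sphere $\|u\|=\rho$, so $c_0\ge\eta>0$. The mountain pass theorem of Ambrosetti and Rabinowitz, in the form without compactness assumption, gives $u_j\in H$ with $J(u_j)\to c_0$ and $J'(u_j)\to0$ in $H^*$.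

\begin{lemma}\label{lem:level}
If $c_0<\frac mnS^{n/(2m)}$, then $J$ has a critical point $u\ne0$ in $H$.
\end{lemma}

\begin{proof}
Since $p<s$, we have $J(u)-\frac1{p+1}\langle J'(u),u\rangle\ge(\frac12-\frac1{p+1})\|u\|^2$. For $u=u_j$ the left side is at most $C+o(1)\|u_j\|$, so $(u_j)$ is bounded. Along a subsequence $u_j\to u$ weakly in $H$, almost everywhere, and strongly in $L^{p+1}$ by the compact embedding ($p<s$). The functions $f(u_j)$ are bounded in $L^{(s+1)/s}$ and converge almost everywhere, hence weakly, to $f(u)$. So $\langle J'(u),\psi\rangle=\lim\langle J'(u_j),\psi\rangle=0$ for $\psi\in H$.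

Suppose $u=0$. Then $\int|u_j|^{p+1}\to0$, and $\langle J'(u_j),u_j\rangle\to0$ shows that along a subsequence $\|u_j\|^2$ and $\int|u_j|^{s+1}$ have a common limit $\ell$. Thus $c_0=(\frac12-\frac1{s+1})\ell=\frac mn\ell$ and $\ell>0$. The Sobolev inequality gives $\ell\ge S\ell^{2/(s+1)}$, and $1-\frac2{s+1}=\frac{2m}n$, so $\ell\ge S^{n/(2m)}$. This contradicts the hypothesis.
\end{proof}

\begin{lemma}\label{lem:test}
$c_0<\frac mnS^{n/(2m)}$.
\end{lemma}

\begin{proof}
The functions $U_\varepsilon(x)=\varepsilon^a(\varepsilon^2+|x|^2)^{-a}=\varepsilon^{-a}U_1(x/\varepsilon)$ attain $S$ \cite{Lieb,Swanson}. By scaling, $\kappa_1=\|U_\varepsilon\|^2$ and $\kappa_2=\int_{\mathbb{R}^n}U_\varepsilon^{s+1}$ do not depend on $\varepsilon$, and $\kappa_1\kappa_2^{-2/(s+1)}=S$. Let $\chi\in C_c^\infty(B)$ be radial with $0\le\chi\le1$ and $\chi=1$ for $|x|\le\frac12$, and let $\varphi_\varepsilon=\chi U_\varepsilon\in H$, $0<\varepsilon\le\frac12$.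

By induction $D^\alpha U_1$ is $(1+|y|^2)^{-a-|\alpha|}$ times a polynomial of degree at most $|\alpha|$, so $|D^\alpha U_\varepsilon|\le C\varepsilon^a|x|^{-2a-|\alpha|}$. Since $4a+2m>n$, the region $|x|\ge\frac12$ contributes $O(\varepsilon^{2a})$ to both $\|U_\varepsilon\|^2$ and $\|\varphi_\varepsilon\|^2$. Also $U_\varepsilon^{s+1}\le\varepsilon^n|x|^{-2n}$, and $U_\varepsilon\ge(2\varepsilon)^{-a}$ for $|x|<\varepsilon$. With $n-a(p+1)=\gamma$ we obtain
\[
\|\varphi_\varepsilon\|^2=\kappa_1+O(\varepsilon^{2a}),\qquad\int\varphi_\varepsilon^{s+1}=\kappa_2+O(\varepsilon^n),\qquad\int\varphi_\varepsilon^{p+1}\ge c\,\varepsilon^{\gamma}.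
\]
Let $\tau_\varepsilon$ maximize $\tau\mapsto J(\tau\varphi_\varepsilon)$ on $[0,\infty)$. A long segment of the ray is an admissible path, so $c_0\le J(\tau_\varepsilon\varphi_\varepsilon)\le\frac12\tau_\varepsilon^2\|\varphi_\varepsilon\|^2$, and hence $\tau_\varepsilon\ge\underline\tau>0$ for small $\varepsilon$. For $\mathsf{A},\mathsf{B}>0$ the function $\frac{\tau^2}2\mathsf{A}-\frac{\tau^{s+1}}{s+1}\mathsf{B}$ is maximal at $\tau^{s-1}=\mathsf{A}/\mathsf{B}$, with value $\frac mn(\mathsf{A}\mathsf{B}^{-2/(s+1)})^{n/(2m)}$. Since $n>2a$,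
\[
c_0\le\frac mn\Big(\frac{\|\varphi_\varepsilon\|^2}{\|\varphi_\varepsilon\|_{L^{s+1}}^2}\Big)^{n/(2m)}-\frac{\lambda\,\underline\tau^{\,p+1}}{p+1}\,c\,\varepsilon^\gamma\le\frac mnS^{n/(2m)}+C\varepsilon^{2a}-c'\lambda\,\varepsilon^\gamma .
\]
Because $\gamma<2a$, the negative term dominates for small $\varepsilon$.
\end{proof}

Let $u\ne0$ be the critical point. It is a weak solution in $H^m_0(B)$: for $\psi\in H^m_0(B)$ let $\bar\psi\in H$ be the average of $\psi$ over the orthogonal group. Since $u$ is radial and the form is rotation invariant, the inner product of $u$ with $\psi$ and the integral $\int f(u)\psi$ do not change when $\psi$ is replaced by $\bar\psi$, and for $\bar\psi$ they are equal.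

\subsection{Regularity}
We recall the linear theory of Agmon, Douglis and Nirenberg. For $1<q<\infty$ and $g\in L^q(B)$ the equation $(-\Delta)^mw=g$ has exactly one solution $w=\mathcal{G}g\in W^{2m,q}(B)\cap W^{m,q}_0(B)$, with $\|w\|_{W^{2m,q}}\le C_q\|g\|_{L^q}$; by uniqueness $\mathcal{G}g$ does not depend on the choice of $q$. By Schauder theory, $\mathcal{G}g\in C^{2m}(\bar B)$ if $g$ is H\"older continuous on $\bar B$.

First, $u=\mathcal{G}f(u)$. Indeed $f(u)\in L^{q_0}$ with $q_0=\frac{2n}{n+2m}$, and $W^{2m,q_0}\subset H^m$ by the Sobolev embedding, so $\mathcal{G}f(u)$ and $u$ are weak solutions in $H^m_0(B)$ of the same linear problem. The usual bootstrap does not start, since $W^{2m,q_0}$ embeds only into $L^{s+1}$. We therefore treat the large part of the nonlinearity as a small linear perturbation.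

Write $f(u)=bu$ with $b=\lambda|u|^{p-1}+|u|^{s-1}$. Then $b\in L^{n/(2m)}$ because $(s-1)\frac n{2m}=s+1$. Given $\delta>0$, cut $b$ at a large height to get $b=b_1+b_2$ with $\|b_1\|_{L^{n/(2m)}}\le\delta$ and $b_2\in L^\infty$. Let $\frac n{n-2m}<r<\infty$ and $\frac1q=\frac1r+\frac{2m}n$, so that $q>1$. H\"older's inequality and the embedding $W^{2m,q}\subset L^r$ give $\|\mathcal{G}(b_1w)\|_{L^r}\le C_r\delta\|w\|_{L^r}$.

Let $r_0=s+1=\frac{2n}{n-2m}$ and suppose $u\in L^r$ with $r_0\le r<\infty$. Define $r'$ by $\frac1{r'}=\frac1r-\frac{2m}n$ if this is positive, and let $r'\in(r,\infty)$ be arbitrary otherwise. Choose $\delta$ with $C_{r_0}\delta<1$ and $C_{r'}\delta<1$. Then $\mathcal{G}(b_2u)\in W^{2m,r}\subset L^{r'}$, and $w\mapsto\mathcal{G}(b_1w)+\mathcal{G}(b_2u)$ is a contraction both on $L^{r_0}$ and on $L^{r'}\subset L^{r_0}$. Its fixed point in $L^{r'}$ is a fixed point in $L^{r_0}$, and the unique fixed point in $L^{r_0}$ is $u$. So $u\in L^{r'}$. Each step lowers $1/r$ by $2m/n$,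 so after finitely many steps $u\in L^r$ for all $r<\infty$. Then $f(u)\in L^r$ and $u\in W^{2m,r}$ for all $r<\infty$, so $u$ is H\"older continuous on $\bar B$. As $f$ is locally Lipschitz, $f(u)$ is H\"older continuous, and $u\in C^{2m}(\bar B)$. Since $u\in H^m_0(B)$, the boundary conditions hold pointwise. This proves Theorem~\ref{thm:B}(b). \qed

\begin{thebibliography}{9}

\bibitem{CL}
Coddington and Levinson, \emph{Theory of Ordinary Differential Equations}.

\bibitem{Lieb}
Lieb, Ann. of Math. \textbf{118} (1983).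

\bibitem{conj}
\emph{On a conjecture of P. Pucci and J. Serrin},
\texttt{http://www-ian.math.uni-magdeburg.de/\allowbreak home/\allowbreak grunau/\allowbreak papers/\allowbreak pucciserrin.pdf}

\bibitem{Swanson}
Swanson, Appl. Anal. \textbf{47} (1992).

\end{thebibliography}
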